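# The rigidity of the generic Vandermonde matrix at linear rank

## A lower bound of order $n\ln n$ for ranks below $n/2$

For an $n\times n$ matrix $A$ over a field $\mathbb F$ and an integer $0\le r\le n$, the *rigidity* $R_r(A)$ is the minimum number of entries of $A$ that must be changed to obtain a matrix of rank at most $r$. Throughout, $\ln$ is the natural logarithm.

**Theorem 1.** Let $\mathbb F$ be a field of characteristic $0$, let $x_1,\dots,x_n\in\mathbb F$ be algebraically independent over $\mathbb Q$, let $0\le d_1<\dots<d_n$ be integers, and let $A=(x_i^{d_j})_{1\le i,j\le n}$. For every integer $0\le r<n/2$, with $\theta=1-2r/n$,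
$$R_r(A)\;\ge\;\frac{\frac{\theta}{2}\,n\ln n-4n}{2\ln(78/\theta^3)} .$$

With $d_j=j-1$ and $\mathbb F=\mathbb C$ the matrix is the *generic Vandermonde matrix* $V_n=V_n(x_1,\dots,x_n)=(x_i^{\,j-1})$. The question behind the theorem comes from "Discrete Math, 19th day, Friday 8/6/04", http://people.cs.uchicago.edu/~laci/reu04/n19.pdf. Recorded there as known is a result of Lokam: there is an absolute constant $c>0$ with $R_{\sqrt n/2}(V_n)>cn^2$, so a quadratic number of changes is needed when the target rank is about $\sqrt n$. The question is about target ranks proportional to $n$. Are there a constant $c>0$ and a function $f$ with $f(n)/n\to\infty$ such that $R_{cn}(V_n)\ge f(n)$ for all large $n$? Theorem 1 answers yes. We read $R_{cn}$ with $r=\lfloor cn\rfloor$, and record three consequences. In all of them we use that, wherever the numerator is positive, the bound in Theorem 1 is increasing in $\theta$: the numerator increases and the denominator decreases.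

* For every $0<c<\frac12$ and every $a(c)<\dfrac{1-2c}{4\ln(78/(1-2c)^3)}$, we have $R_{cn}(V_n)\ge a(c)\,n\ln n$ for all large $n$. Indeed $\theta\ge\theta_0:=1-2c$, so the bound is at least $\bigl(\frac{\theta_0}2n\ln n-4n\bigr)/\bigl(2\ln(78/\theta_0^3)\bigr)$, and the term $4n$ is negligible against $n\ln n$.
* $R_{n/4}(V_n)\ge\frac1{60}n\ln n$ for all large $n$. Here $\theta_0=\frac12$, $78/\theta_0^3=624$, and $0.25/(2\ln 624)>0.019>\frac1{60}$.
* The bound is superlinear even for $r\le\frac n2\bigl(1-\frac{(\ln\ln n)^2}{\ln n}\bigr)$. Here $\theta\ge\tau:=\frac{(\ln\ln n)^2}{\ln n}$, the numerator is at least $n\bigl(\frac12(\ln\ln n)^2-4\bigr)$, and $\ln(78/\tau^3)=\ln78+3\ln\ln n-6\ln\ln\ln n\le4\ln\ln n$ for large $n$. So the bound is at least $n\cdot\frac{\frac12(\ln\ln n)^2-4}{8\ln\ln n}$, and the factor of $n$ tends to infinity.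

The case $\frac12\le c<1$ is not settled by what follows. The last section shows that the method itself cannot reach $c\ge\frac23$.

## Rigidity and genericity in small cases

**Definition.** The *weight* of a matrix is its number of nonzero entries. Writing the changed matrix as $A-C$,
$$R_r(A)=\min\{\operatorname{weight}(C):\operatorname{rk}(A-C)\le r\}.$$
The *support* of $C$ is the set of positions of its nonzero entries. For $\Sigma\subset[n]\times[n]$ we write $\mathbb C^\Sigma$ for the space of complex $n\times n$ matrices supported in $\Sigma$, and we call $\Sigma$ a *pattern*.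

Two bounds hold at once. Since $\operatorname{rk}C\ge \operatorname{rk}A-r$ and the weight is at least the rank, $R_r(A)\ge n-r$ for invertible $A$. For the identity this is an equality: erase $n-r$ of the ones. In the other direction $R_r(A)\le(n-r)^2$ for every $A$. If $\operatorname{rk}A\le r$ there is nothing to do. Otherwise choose an invertible $r\times r$ block $X$; after permuting rows and columns $A=\begin{pmatrix}X&Y\\Z&W\end{pmatrix}$, and replacing $W$ by $ZX^{-1}Y$ gives rank $r$.

**Definition.** Elements $x_1,\dots,x_n$ of a field of characteristic $0$ are *algebraically independent over $\mathbb Q$* if $f(x_1,\dots,x_n)=0$ with $f\in\mathbb Z[X_1,\dots,X_n]$ forces $f=0$.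

For example, $x$ and $x^2$ are never independent, because of $f=X_2-X_1^2$. A first use: *every square submatrix of $A=(x_i^{d_j})$ is invertible.* For rows $I$ and columns $J$ the determinant is $\sum_\tau\pm\prod_{i\in I}x_i^{d_{\tau(i)}}$ over bijections $\tau:I\to J$. Different $\tau$ give different monomials because the $d_j$ are distinct, so this is a nonzero polynomial in the $x_i$, and its value is nonzero.

Now some values of $R_r(V_n)$ by hand. All entries are nonzero, so $R_0(V_n)=n^2$. Also $R_{n-1}(V_n)=1$: the determinant is nonzero, so one change is needed, and it is an affine function of any single entry with slope $\pm$ a nonzero minor, so one change suffices.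

The first case with content is $R_1(V_3)$. The upper bound is $(3-1)^2=4$; we show that three changes are not enough. Suppose $B$ has rank at most $1$ and agrees with $V_3$ in six positions. These positions contain no full $2\times2$ block, because $2\times 2$ minors of $V_3$ are nonzero. Let $\rho_1,\rho_2,\rho_3$ be the numbers of unchanged positions in the three rows, with sum $6$. Each pair of columns may be used by at most one row, so $\sum\binom{\rho_i}2\le3$. The triples $(3,3,0)$ and $(3,2,1)$ violate this, so all $\rho_i=2$ and the three rows use the three different pairs of columns. In other words the changed positions form a permutation, and the unchanged ones split into two other permutations $\tau_1\ne\tau_2$. Since $B=(u_iv_j)$, the product $\prod_iB_{i,\tau(i)}=\prod_iu_i\prod_jv_j$ is the same for all $\tau$. Hence $\prod_ix_i^{\tau_1(i)-1}=\prod_ix_i^{\tau_2(i)-1}$, an equality of distinct monomials, which contradicts independence. So $R_1(V_3)=4$.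

## Nonvanishing minors alone stop at linear size

The first tool to try is the one just used: all minors of $A$ are nonzero. If $\operatorname{rk}(A-C)\le r$ and $\Sigma$ is the support of $C$, then $\Sigma$ must meet every block $I\times J$ with $|I|=|J|=r+1$. For $r=\lfloor cn\rfloor$ this condition cannot give a superlinear bound, because some patterns of linear size satisfy it.

Fix $0<c<1$, let $K=2/c^2$, and for $n\ge \max(2,K)$ put each position into $\Sigma$ independently with probability $K/n$. A given block with $r+1>cn$ is missed with probability at most $(1-K/n)^{(r+1)^2}\le e^{-Kc^2n}=e^{-2n}$, and there are at most $4^n$ blocks. So some block is missed with probability at most $(4/e^2)^n<\frac12$ (as $4/e^2<0.55$ and $n\ge2$). By Markov's inequality $|\Sigma|\ge2Kn$ has probability at most $\frac12$. Hence some $\Sigma$ with $|\Sigma|<2Kn$ meets all the blocks. To exclude it, one must use more about $A$ than the nonvanishing of minors.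

In the example $R_1(V_3)$ we did use more: a relation imposed by the *pattern* would have to hold for the independent $x_i$, and hence identically. The next section makes this systematic.

## One pattern serves every $z$, and hence every permutation

For a permutation $\pi$ of $[n]$ let $P_\pi$ have entries $(P_\pi)_{i,j}=1$ if $j=\pi(i)$ and $0$ otherwise. The problem about $A$ will be reduced to the following statement, in which the Vandermonde matrix no longer occurs.

**Theorem 2.** Let $\Sigma\subset[n]\times[n]$, $|\Sigma|=s$, $0\le r<n/2$, $\theta=1-2r/n$. Suppose that for every permutation $\pi$ there are matrices $A_m\to P_\pi$ and $S_m\in\mathbb C^\Sigma$ with $\operatorname{rk}(A_m-S_m)\le r$. Then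
$$s\ge \frac{\frac{\theta}{2}\,n\ln n-4n}{2\ln(78/\theta^3)}.$$

**Theorem 2 implies Theorem 1.** Let $s=R_r(A)$ and let $C$ have weight $s$ with $\operatorname{rk}(A-C)\le r$. The field generated over $\mathbb Q$ by the $x_i$ and the entries of $C$ is finitely generated of characteristic $0$, so it embeds in $\mathbb C$. The embedding preserves ranks, weights and the independence of the $x_i$, so we may assume that everything lies in $\mathbb C$. Let $\Sigma$ be the support of $C$, so $|\Sigma|=s$, and write $A(z)=(z_i^{d_j})$ for $z\in\mathbb C^n$. Thus $A=A(x)$.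

**Step (a): the pattern works for almost every $z$.** The purpose of this step is to pass from the single point $x$ to a dense set. Consider the condition on $z$: "there is $S\in\mathbb C^\Sigma$ such that all $(r+1)$-minors of $A(z)-S$ vanish". This is a first-order formula in $z$ with integer coefficients: existential quantifiers over the $s$ entries of $S$, followed by polynomial equations. By quantifier elimination for algebraically closed fields (Chevalley/Tarski) it is equivalent over $\mathbb C$ to a quantifier-free formula with integer coefficients. Put this in disjunctive normal form and multiply the inequations in each conjunction together. The condition becomes a finite disjunction of systems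
$$f_1=\dots=f_a=0,\quad g\ne0\qquad(f_i,g\in\mathbb Z[z]).$$
The condition holds at $z=x$ (take $S=C$), so one of these systems holds at $x$. By algebraic independence its $f_i$ are identically $0$, and $g\not\equiv0$ because $g(x)\ne0$. So the condition holds for every $z$ in $\Omega=\{g\ne0\}$. This set is dense in $\mathbb C^n$, since a polynomial that vanishes on a ball is zero.

**Step (b): rescaled matrices $A(z)$ approach every $P_\pi$.** Now we may choose $z$ freely, and we choose it so that $A(z)$ degenerates. Fix $\pi$. For an integer $m\ge2$ put $z_i=m^{2d_{\pi(i)}}$, $D_1=\operatorname{diag}(m^{-d_{\pi(i)}^2})_i$, $D_2=\operatorname{diag}(m^{-d_j^2})_j$. Completing the square,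
$$(D_1A(z)D_2)_{ij}=m^{-d_{\pi(i)}^2+2d_{\pi(i)}d_j-d_j^2}=m^{-(d_{\pi(i)}-d_j)^2}\longrightarrow(P_\pi)_{ij}\qquad(m\to\infty),$$
because the $d_j$ are distinct integers. The point $z$ may lie outside $\Omega$. By density of $\Omega$ and continuity, with $D_1,D_2$ fixed, choose $z^{(m)}\in\Omega$ so close to $z$ that $A_m:=D_1A(z^{(m)})D_2$ differs from $D_1A(z)D_2$ by at most $1/m$ in each entry. Then $A_m\to P_\pi$. By Step (a) there is $S\in\mathbb C^\Sigma$ with $\operatorname{rk}(A(z^{(m)})-S)\le r$. Diagonal scaling preserves supports, so $S_m:=D_1SD_2\in\mathbb C^\Sigma$, and $A_m-S_m=D_1(A(z^{(m)})-S)D_2$ has rank at most $r$. So the hypothesis of Theorem 2 holds, and its conclusion is that of Theorem 1. $\square$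

**Remark.** The same two steps give the bound of Theorem 1 for the generic Cauchy matrix $\bigl(1/(x_i-y_j)\bigr)$, where $x_1,\dots,x_n,y_1,\dots,y_n$ are algebraically independent. In Step (a) the condition on $(z,v)\in\mathbb C^{2n}$ includes "all $z_i-v_j\ne0$", and clearing denominators makes it a formula over $\mathbb Z$. In Step (b) take $v_j=j$, $z_i=\pi(i)+\frac1m$, $D_1=\frac1mI$ and $D_2=I$: the $(i,j)$ entry is $\frac{1/m}{\pi(i)-j+1/m}$, which tends to $(P_\pi)_{ij}$. Then perturb into the dense set as before.

## Divergent corrections and the graph of a matrix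

It is tempting to let $m\to\infty$ in $\operatorname{rk}(A_m-S_m)\le r$ and conclude that $\operatorname{rk}(P_\pi-S)\le r$ for some $S\in\mathbb C^\Sigma$. If the $S_m$ were bounded, a subsequence would give this. But they need not be bounded, and the conclusion can be false.

Take $n=5$, $r=2$, $\Sigma$ the diagonal, and $\pi$ the cycle $1\to2\to3\to4\to1$ with $5$ fixed. Write $\epsilon_j$ for the $j$-th unit row vector. For every diagonal $S$, the rows $1,2,3$ and columns $2,3,4$ of $P_\pi-S$ form a triangular matrix with ones on its diagonal, so $\operatorname{rk}(P_\pi-S)\ge3$. However, let $L_m$ have rows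
$$\epsilon_2+\tfrac1m\epsilon_3,\qquad m\epsilon_2+\epsilon_3,\qquad \epsilon_4+\tfrac1m\epsilon_1,\qquad m\epsilon_4+\epsilon_1,\qquad 0,$$
and let $S_m=\operatorname{diag}(0,-m,0,-m,1)$. Row $2$ is $m$ times row $1$ and row $4$ is $m$ times row $3$, so $\operatorname{rk}L_m=2$. And $A_m:=L_m+S_m$ has rows $\epsilon_2+\frac1m\epsilon_3,\ \epsilon_3,\ \epsilon_4+\frac1m\epsilon_1,\ \epsilon_1,\ \epsilon_5$, so $A_m\to P_\pi$.

The remedy is to replace a matrix by a subspace, since subspaces of a fixed dimension form a compact space. Let $e_1,\dots,e_n,f_1,\dots,f_n$ be the standard orthonormal basis of $\mathbb C^{2n}$.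

**Definition.** For an $n\times n$ matrix $B$ the *graph* of $B$ is $G_B=\operatorname{span}\{e_t+\sum_jB_{tj}f_j:t\in[n]\}$, the row space of $[I\,|\,B]$. We put $\Gamma_\pi=G_{P_\pi}$.

For $n=1$ the graph of $b$ is the line spanned by $e_1+bf_1$. As $b\to\infty$ it converges to the line spanned by $f_1$, although $b$ has no limit. The rank of a difference is visible in the graphs: an element $y[I\,|\,A]=y'[I\,|\,B]$ of $G_A\cap G_B$ has $y=y'$, so
$$\dim(G_A\cap G_B)=\dim\{y:yA=yB\}=n-\operatorname{rk}(A-B).\tag{1}$$
In the example with $n=5$, $G_{S_m}$ is spanned by $e_1,\ e_2-mf_2,\ e_3,\ e_4-mf_4,\ e_5+f_5$ and converges to $\operatorname{span}\{e_1,f_2,e_3,f_4,e_5+f_5\}$. The limit is not a graph, but it still meets $\Gamma_\pi$ in $\operatorname{span}\{e_1+f_2,\,e_3+f_4,\,e_5+f_5\}$, of dimension $3=n-r$.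

So every permutation $\pi$ yields an $n$-dimensional subspace, a limit of graphs $G_S$ with $S\in\mathbb C^\Sigma$, that shares $n-r$ dimensions with $\Gamma_\pi$. When $r<n/2$ these subspaces should be far apart for permutations that are far apart, and there are about $n^{\theta n/2}$ such permutations. On the other side, the family $\{G_S:S\in\mathbb C^\Sigma\}$ has only $s$ parameters. To turn this into a contradiction for small $s$, we represent subspaces by vectors in an exterior power, show that these vectors span a small space, and use that a small space cannot hold many nearly orthogonal unit vectors.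

## Unit vectors in a space of small dimension

We begin the proof of Theorem 2. We use the standard Hermitian inner products on $\Lambda^n\mathbb C^{2n}$ and on its tensor powers:
$$\langle u_1\wedge\dots\wedge u_n,\;v_1\wedge\dots\wedge v_n\rangle=\det(\langle u_a,v_b\rangle)_{a,b},\qquad\langle u^{\otimes p},v^{\otimes p}\rangle=\langle u,v\rangle^p .$$
The wedge of an orthonormal family is thus a unit vector, and the wedges of two bases of the same $n$-dimensional subspace are proportional. Let $k_t=|\{j:(t,j)\in\Sigma\}|$, so that $\sum_tk_t=s$.

**Step 1: bound the span of the family.** For $S\in\mathbb C^\Sigma$ set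
$$\psi(S)=\bigwedge_{t=1}^n\Bigl(e_t+\sum_jS_{tj}f_j\Bigr)\ne0,\qquad \mathcal W_p=\operatorname{span}\{\psi(S)^{\otimes p}:S\in\mathbb C^\Sigma\}\quad(p\ge1).$$
For $n=2$ and $\Sigma$ the diagonal, with $S=\operatorname{diag}(a,b)$,
$$\psi(S)=e_1\wedge e_2+b\,e_1\wedge f_2+a\,f_1\wedge e_2+ab\,f_1\wedge f_2 .$$
In general $\psi(S)$ is multilinear in the rows, so each of its coordinates is a polynomial of degree at most $1$ in the variables $(S_{tj})_j$ of each row $t$. A coordinate of $\psi(S)^{\otimes p}$ is a product of $p$ coordinates of $\psi(S)$, so it has degree at most $p$ in the variables of each row. Hence $\psi(S)^{\otimes p}=\sum_\mu S^\mu v_\mu$ with fixed vectors $v_\mu$, where $\mu$ runs over the monomials of degree at most $p$ in each row. So $\mathcal W_p\subset\operatorname{span}\{v_\mu\}$. There are $\binom{k+p}p$ monomials of degree at most $p$ in $k$ variables, which gives the first inequality in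
$$D_p:=\dim\mathcal W_p\;\le\;\prod_t\binom{k_t+p}{p}\;\le\;x^{-s}(1-x)^{-n(p+1)}\qquad(0<x<1).\tag{2}$$
For the second, $\sum_{k\ge0}\binom{k+p}px^k=(1-x)^{-p-1}$ has nonnegative terms, so $\binom{k_t+p}p\le x^{-k_t}(1-x)^{-p-1}$. Multiply over $t$.

In the $2\times2$ example the bound is $(p+1)^2$, while the whole tensor power has dimension $6^p$.

**Step 2: attach a unit vector to each permutation.** Here we take the limit that failed for the matrices $S_m$. Fix $\pi$ and take $A_m,S_m$ as in the hypothesis. By (1), $\dim(G_{S_m}\cap G_{A_m})\ge n-r$. Choose an orthonormal basis $g_1^{(m)},\dots,g_n^{(m)}$ of $G_{S_m}$ whose first $n-r$ members lie in $G_{A_m}$. By compactness of the unit sphere, after passing to a subsequence $g_a^{(m)}\to g_a$ for all $a$, and $g_1,\dots,g_n$ are orthonormal. Put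
$$w_\pi:=g_1\wedge\dots\wedge g_n .$$
We claim that $w_\pi$ is a unit vector with
$$w_\pi^{\otimes p}\in\mathcal W_p\ \text{ for all }p\ge1,\qquad g_1,\dots,g_{n-r}\in\Gamma_\pi.\tag{3}$$
First, $g_1^{(m)}\wedge\dots\wedge g_n^{(m)}$ is a scalar multiple of $\psi(S_m)$, since both come from bases of $G_{S_m}$. So its $p$-th tensor power lies in $\mathcal W_p$. This is a finite-dimensional subspace, hence closed, so the limit $w_\pi^{\otimes p}$ lies in it. Second, for $a\le n-r$ write $g_a^{(m)}=y^{(m)}[I\,|\,A_m]$. The first $n$ coordinates of $g^{(m)}_a$ are $y^{(m)}$, so $|y^{(m)}|\le1$. On a further subsequence $y^{(m)}\to y$, and since $A_m\to P_\pi$ we get $g_a=y[I\,|\,P_\pi]\in\Gamma_\pi$.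

In the $n=5$ example, up to a scalar of modulus $1$, $w_\pi=\frac1{\sqrt2}\,e_1\wedge f_2\wedge e_3\wedge f_4\wedge(e_5+f_5)$.

Fix one such $w_\pi$, with its basis, for every $\pi$. The spaces $\mathcal W_p$ do not depend on $\pi$.

## Overlaps are controlled by the cycles of $\pi\sigma^{-1}$

**Step 3: far-apart permutations give nearly orthogonal vectors.** Let $\operatorname{cyc}$ denote the number of cycles, fixed points included. The claim is: if $\operatorname{cyc}(\pi\sigma^{-1})\le\frac\theta2n$, then
$$|\langle w_\pi,w_\sigma\rangle|^2\le e^{-\beta n},\qquad\beta:=\theta^3/26.\tag{4}$$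

The case $r=0$ shows why cycles enter. Then $w_\pi$ comes from $\Gamma_\pi$ itself. The rows of $[I|P_\pi]/\sqrt2$ are an orthonormal basis of $\Gamma_\pi$, so $|\langle w_\pi,w_\sigma\rangle|=|\det\frac12(I+P_\pi P_\sigma^*)|$. A cycle of length $\ell$ in the permutation matrix $P_\pi P_\sigma^*$ contributes $2^{-\ell}(1-(-1)^\ell)$ to the determinant. So the overlap is $0$ if there is an even cycle, and $2^{\operatorname{cyc}(\pi\sigma^{-1})-n}$ otherwise (the cycle types of $P_\pi P_\sigma^*$ and $\pi\sigma^{-1}$ are compared below). If $\pi\sigma^{-1}$ is a single $3$-cycle, the overlap is only $\frac14$, whatever $n$ is. For $r>0$ we know only $n-r$ of the $n$ vectors on each side, and we must show that the unknown ones cannot restore the overlap.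

*Singular values.* Write $\sigma_1(M)\ge\sigma_2(M)\ge\dots$ for the singular values of a matrix, and recall the textbook fact $\sigma_k(M)=\min\{\|M-K\|:\operatorname{rk}K\le k-1\}$ in operator norm. It has two consequences. If $M'$ is a submatrix of $M$, then $\sigma_i(M')\le\sigma_i(M)$: restrict the best $K$ to the submatrix. If $M$ is $n\times n$ and $M_{11}$ is its upper left $(n-r)\times(n-r)$ block, then
$$\sigma_{i+2r}(M)\le\sigma_i(M_{11})\qquad(1\le i\le n-2r).\tag{5}$$
To see this, choose $K$ of rank at most $i-1$ with $\|M_{11}-K\|=\sigma_i(M_{11})$, let $\hat M,\hat K$ be $M_{11},K$ extended by zeros to $n\times n$, and set $E=M-\hat M$. The nonzero entries of $E$ lie in $r$ rows and $r$ columns, so $\operatorname{rk}E\le2r$. Then $E+\hat K$ has rank at most $i-1+2r$, and $\|M-(E+\hat K)\|=\|\hat M-\hat K\|=\sigma_i(M_{11})$.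

*Reduction to a permutation matrix.* Let $g_a$ and $g_b'$ be the bases belonging to $\pi$ and $\sigma$, and $M=(\langle g_a,g_b'\rangle)_{a,b\le n}$. Then $|\langle w_\pi,w_\sigma\rangle|=|\det M|=\prod_i\sigma_i(M)$. If $Q,Q'$ are the $n\times2n$ matrices with rows $g_a$ and $g_b'$, then $M=QQ'^*$ and $\|Q\|=\|Q'\|=1$, so all $\sigma_i(M)\le1$. Dropping the $2r$ largest factors and using (5),
$$|\det M|\le\prod_{i=1}^{n-2r}\sigma_{i+2r}(M)\le\prod_{i=1}^{n-2r}\sigma_i(M_{11}).$$
The block $M_{11}$ involves only $g_1,\dots,g_{n-r}\in\Gamma_\pi$ and $g_1',\dots,g_{n-r}'\in\Gamma_\sigma$. Extend these families to orthonormal bases of $\Gamma_\pi$ and $\Gamma_\sigma$. Then $M_{11}$ is a submatrix of the $n\times n$ matrix of inner products of the two bases. Changing the two orthonormal bases multiplies that matrix on the left and right by unitary matrices, which keeps its singular values. With the bases given by the rows of $[I|P_\pi]/\sqrt2$ and $[I|P_\sigma]/\sqrt2$, the matrix is $N=\frac12(I+P_\pi P_\sigma^*)$. Hence $\sigma_i(M_{11})\le\sigma_i(N)$ and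
$$|\langle w_\pi,w_\sigma\rangle|\le\prod_{i=1}^{n-2r}\sigma_i(N).\tag{6}$$
The hypothesis $r<n/2$ is what makes this product nonempty.

*Eigenvalues of the permutation matrix.* We have $(P_\pi P_\sigma^*)_{ik}=1$ exactly when $\pi(i)=\sigma(k)$, so $P_\pi P_\sigma^*=P_{\sigma^{-1}\pi}$. The permutation $\sigma^{-1}\pi$ is conjugate to $\sigma(\sigma^{-1}\pi)\sigma^{-1}=\pi\sigma^{-1}$, and so has the same number of cycles. The eigenvalues of the matrix are $e^{\mathrm i\varphi}$, where each cycle of length $\ell$ contributes $\varphi=2\pi k/\ell$ for integers $-\ell/2<k\le\ell/2$. (In these formulas for angles $\pi$ is the number.) The matrix $N$ is normal with eigenvalues $\frac12(1+e^{\mathrm i\varphi})$, so its singular values are $|\cos(\varphi/2)|$ with $-\pi<\varphi\le\pi$.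

*Counting the large singular values.* Put $u=\theta/8$. A singular value exceeds $\cos(\pi u)$ exactly when $|\varphi|<2\pi u$. In a cycle of length $\ell$ this means $|k|<u\ell$, which holds for at most $2u\ell+1$ integers $k$. Summing over cycles, at most
$$2un+\operatorname{cyc}(\pi\sigma^{-1})\le\tfrac\theta4n+\tfrac\theta2n=\tfrac{3\theta}4n$$
singular values of $N$ exceed $\cos(\pi\theta/8)$. The product (6) has $n-2r=\theta n$ factors, so at least $\frac\theta4n$ of them are at most $\cos(\pi\theta/8)$; the others are at most $1$. On $[0,\pi/2)$ we have $-\ln\cos y\ge y^2/2$, because both sides vanish at $0$ and $\tan y\ge y$. Therefore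
$$|\langle w_\pi,w_\sigma\rangle|^2\le\cos(\pi\theta/8)^{\theta n/2}\le\exp\Bigl(-\frac{\theta n}2\cdot\frac{\pi^2\theta^2}{128}\Bigr)=e^{-\pi^2\theta^3n/256}\le e^{-\theta^3n/26},$$
where the last inequality holds because $\pi^2>9.86>256/26$. This proves (4).

## Many permutations with few common cycles

**Step 4: find $n^{\theta n/2}(2e)^{-n}$ permutations to which (4) applies pairwise.** The number of permutations of $[n]$ with exactly $k$ cycles is the coefficient of $X^k$ in $X(X+1)\cdots(X+n-1)$. This coefficient is the sum of the products of $n-k$ distinct elements of $\{1,\dots,n-1\}$, so it is at most $\binom{n-1}{n-k}n^{n-k}$. For $k\ge\frac\theta2n$ the power is at most $n^{(1-\theta/2)n}$, and the binomial coefficients sum to at most $2^{n}$. So at most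
$$B:=2^n\,n^{(1-\theta/2)n}$$
permutations have at least $\frac\theta2n$ cycles.

Let $\mathcal C$ be a maximal set of permutations with $\operatorname{cyc}(\pi\sigma^{-1})<\frac\theta2n$ for all distinct $\pi,\sigma\in\mathcal C$. The condition is symmetric, since $\sigma\pi^{-1}$ is the inverse of $\pi\sigma^{-1}$. Every permutation $\tau$ satisfies $\operatorname{cyc}(\tau\sigma^{-1})\ge\frac\theta2n$ for some $\sigma\in\mathcal C$: if $\tau\in\mathcal C$ take $\sigma=\tau$, since the identity has $n$ cycles; otherwise use maximality. For each $\sigma$ there are at most $B$ such $\tau$, so $n!\le|\mathcal C|\,B$, and with $n!\ge(n/e)^n$,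
$$|\mathcal C|\ge\frac{n!}B\ge(n/e)^n\,2^{-n}\,n^{-(1-\theta/2)n}=n^{\theta n/2}(2e)^{-n}.\tag{7}$$

## Comparing the Gram matrix with the dimension

**Step 5: a small space holds few nearly orthogonal vectors.** Let $M_0=|\mathcal C|$. By (3) the unit vectors $w_\pi^{\otimes p}$, $\pi\in\mathcal C$, lie in $\mathcal W_p$, of dimension $D_p$. By (4), distinct ones have squared inner products at most $e^{-\beta np}$. Let $\mathbf G$ be their Gram matrix. It is positive semidefinite of rank at most $D_p$, so Cauchy–Schwarz applied to its nonzero eigenvalues gives $(\operatorname{tr}\mathbf G)^2\le D_p\operatorname{tr}(\mathbf G^2)$. Here $\operatorname{tr}\mathbf G=M_0$, and $\operatorname{tr}(\mathbf G^2)$ is the sum of the squared absolute values of all entries. So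
$$M_0^2\le D_p\bigl(M_0+M_0^2e^{-\beta np}\bigr),\qquad\text{that is,}\qquad M_0\bigl(1-D_pe^{-\beta np}\bigr)\le D_p .$$
Thus
$$D_pe^{-\beta np}\le\tfrac12\ \Longrightarrow\ M_0\le2D_p.\tag{8}$$

This is where the tensor powers are needed. With $p=1$ and $\Sigma$ the diagonal, $\psi(S)=\bigwedge_t(e_t+S_{tt}f_t)$ expands into $2^n$ different basis vectors with $2^n$ different monomials as coefficients, so $D_1=2^n$. Since $\beta\le\frac1{26}$, $D_1e^{-\beta n}>1$, and the Gram inequality says nothing about $M_0$. For larger $p$ the factor $e^{-\beta np}$ decays exponentially in $p$, whereas $\prod_t\binom{k_t+p}p$ is a polynomial in $p$ of degree $s$. So (8) applies once $p$ is large, and the price is that $D_p$ has grown.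

**Step 6: choose $x$ and $p$.** In (2) the factor $(1-x)^{-n(p+1)}$ also grows exponentially in $p$, and we let it use up half of the decay $e^{-\beta np}$: take $x=1-e^{-\beta/2}\in(0,1)$. Then
$$D_p\le x^{-s}e^{\frac{\beta n}2(p+1)},\qquad D_pe^{-\beta np}\le x^{-s}e^{-\frac{\beta n}2(p-1)}.\tag{9}$$
Let
$$p=\Bigl\lceil1+\tfrac2{\beta n}\bigl(s\ln\tfrac1x+\ln2\bigr)\Bigr\rceil .$$
Then $\frac{\beta n}2(p-1)\ge s\ln\frac1x+\ln2$, so by (9) $D_pe^{-\beta np}\le x^{-s}\cdot\frac12x^s=\frac12$, and (8) applies. Also $p+1\le3+\frac2{\beta n}(s\ln\frac1x+\ln2)$, so (9) gives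
$$D_p\le x^{-s}\,e^{\frac32\beta n}\,e^{s\ln\frac1x+\ln2}=2x^{-2s}e^{\frac32\beta n},\qquad M_0\le2D_p\le4x^{-2s}e^{\frac32\beta n}.$$
Take logarithms and insert (7):
$$2s\ln\tfrac1x\;\ge\;\tfrac\theta2n\ln n-n\ln(2e)-\tfrac32\beta n-\ln4\;\ge\;\tfrac\theta2n\ln n-4n,\tag{10}$$
where the last inequality uses $\beta\le\frac1{26}$ and $\ln(2e)+\frac3{52}+\ln4<3.2$.

**Step 7: bound $\ln\frac1x$ and finish.** From $e^{-y}\le1-y+\frac{y^2}2$ for $y\ge0$ we get $x\ge\frac\beta2-\frac{\beta^2}8\ge\frac\beta3=\frac{\theta^3}{78}$; the second inequality says $\beta\le\frac43$, which is true. So $0<\ln\frac1x\le\ln(78/\theta^3)$. If $\frac\theta2n\ln n-4n\le0$, the claim of Theorem 2 is trivial. Otherwise divide (10) by $2\ln\frac1x$ and use this bound: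
$$s\ge\frac{\frac\theta2n\ln n-4n}{2\ln\frac1x}\ge\frac{\frac\theta2n\ln n-4n}{2\ln(78/\theta^3)}.\qquad\square$$

## Diagonal patterns reach all permutations at rank $2n/3$

After the passage to Theorem 2, only the approximation of permutation matrices was used. The next statement shows how far that information can go.

**Proposition 3.** For $\Sigma=\{(i,i):1\le i\le n\}$, so $s=n$, and $r=\lfloor2n/3\rfloor$, the approximation hypothesis of Theorem 2 holds: for every permutation $\pi$ there are $A_m\to P_\pi$ and $S_m\in\mathbb C^\Sigma$ with $\operatorname{rk}(A_m-S_m)\le r$. Consequently Theorem 2 has no superlinear analogue for $r\ge2n/3$.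

**Proof.** We extend the construction of the $n=5$ example to all cycle types. Fix $\pi$ and $\delta>0$. We build a matrix $L$ and a diagonal matrix $S$ cycle by cycle; entries that join different cycles are $0$.

On a fixed point put $S=1$ and $L=0$; the rank contribution is $0$ and $L+S=1$ is the target.

On a cycle of length $\ell\ge2$, label its elements so that the target has row $i$ equal to $\epsilon_{i+1}$, with indices mod $\ell$. For $1\le a\le\lfloor\ell/2\rfloor$ let
$$\text{row }2a-1\text{ of }L=\epsilon_{2a}+\delta\epsilon_{2a+1},\qquad\text{row }2a\text{ of }L=\delta^{-1}\epsilon_{2a}+\epsilon_{2a+1},$$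
so that row $2a$ is $\delta^{-1}$ times row $2a-1$. If $\ell$ is odd, let row $\ell$ of $L$ be $\epsilon_1$. Let $S$ have entry $-\delta^{-1}$ at each $(2a,2a)$ and $0$ elsewhere on the cycle. In $L+S$, row $2a-1$ is $\epsilon_{2a}+\delta\epsilon_{2a+1}$, which tends to $\epsilon_{2a}$ as $\delta\to0$. Row $2a$ is exactly $\epsilon_{2a+1}$, and for odd $\ell$ row $\ell$ is exactly $\epsilon_1$. For even $\ell$ and $a=\ell/2$ the index $2a+1$ means $1$, as it should. So $L+S$ tends to the target.

Each pair of rows contributes at most $1$ to the rank of $L$, and the last row for odd $\ell$ contributes at most $1$. So the contribution of the cycle is at most $\lceil\ell/2\rceil$. This is at most $\frac23\ell$: for $\ell=2$ it reads $1\le\frac43$, and for $\ell\ge3$ we have $\lceil\ell/2\rceil\le\frac{\ell+1}2\le\frac23\ell$.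

Summing over the cycles, $\operatorname{rk}L\le\frac23n$, hence $\operatorname{rk}L\le\lfloor2n/3\rfloor$. With $\delta=1/m$, the matrices $A_m=L+S$ and $S_m=S$ satisfy $A_m\to P_\pi$ and $\operatorname{rk}(A_m-S_m)=\operatorname{rk}L\le r$. The same matrices serve every larger $r$, while $s=n$ is linear, so the hypothesis cannot force a superlinear $s$ when $r\ge2n/3$. $\square$

Proposition 3 concerns Theorem 2 and not the matrix $V_n$: it says nothing against $R_{cn}(V_n)$ being superlinear for $c\ge\frac23$.
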